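\title{A Partition Relation for the Lexicographic Order on ${}^{\omega_1}2$ under the Axiom of Determinacy}

\begin{abstract}
We prove that the Axiom of Determinacy implies the partition relation
$\langle{}^{\omega_1}2,<_{\mathrm{lex}}\rangle\to(6,\ \omega+\omega^*\vee\omega^*+\omega)^4$.
The Baire property and an inner model in which a countable ordinal is inaccessible reduce the relation to a theorem of ZFC about coherent colorings of a binary tree of inaccessible height. That theorem is proved by a density argument, the Erd\H{o}s--Rado theorem and a pigeonhole argument on nested combs.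
\end{abstract}

\section{The problem and the result}\label{sec:intro}

We work in ZF unless we say otherwise. For an ordinal $\alpha$ let ${}^{\alpha}2$ be the set of functions $f\colon\alpha\to2$. For $f\neq g$ in ${}^{\alpha}2$ let $\Delta(f,g)$ be the least ordinal at which $f$ and $g$ differ, and put $f<_{\mathrm{lex}}g$ if $f(\Delta(f,g))<g(\Delta(f,g))$. This is the lexicographic order; we usually write $<$ for it.

Let $L$ be a linear order and $n<\omega$. We write $[L]^n$ for the set of $n$-element subsets of $L$. Given a coloring $\chi\colon[L]^n\to2$ and $i<2$, a set $H\subseteq L$ is \emph{$i$-homogeneous} if $\chi$ takes only the value $i$ on $[H]^n$. For order types $K,M_0,M_1$ the relation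
\[
L\to(K,\ M_0\vee M_1)^n
\]
means that every coloring $\chi\colon[L]^n\to2$ has a $0$-homogeneous set of order type $K$, or a $1$-homogeneous set of order type $M_0$ or of order type $M_1$. We write $L\to(K,M)^n$ when $M_0=M_1=M$, and $\nrightarrow$ for the negation. As usual $\omega^*$ is the reverse order of $\omega$, the sign $+$ is the ordered sum, and a natural number $k$ is the $k$-element order. The following relation was conjectured in \cite{slides}.

\begin{theorem}[ZF+AD]\label{thm:main}
$\langle{}^{\omega_1}2,<_{\mathrm{lex}}\rangle\to(6,\ \omega+\omega^*\vee\omega^*+\omega)^4$.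
\end{theorem}

Three simple observations locate this statement. First, ${}^{\omega_1}2$ contains copies of $\omega$ and of $\omega^*$, so Ramsey's theorem gives ${}^{\omega_1}2\to(6,\omega)^4$ and ${}^{\omega_1}2\to(6,\omega^*)^4$. The next demand is a $1$-homogeneous set that contains both an increasing sequence $(q_n)$ and a decreasing sequence $(r_n)$. This is what the disjunction expresses: either every $q_n$ lies below every $r_m$, which gives $\omega+\omega^*$, or $r_m\le q_n$ for some $m,n$, and then the tails of the two sequences give $\omega^*+\omega$. The other two observations concern the number $6$.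

\begin{example}[a well-ordering destroys the relation]\label{ex:wo}
Let $L$ be a linear order whose underlying set carries a well-ordering $\prec$. Say that a pair $x<y$ \emph{agrees} if $x\prec y$. Give $x_0<x_1<x_2<x_3$ color $0$ if exactly one of the pairs $\{x_0,x_1\}$, $\{x_2,x_3\}$ agrees, and color $1$ otherwise. Among six points $x_0<\dots<x_5$, two of the three pairs $\{x_0,x_1\},\{x_2,x_3\},\{x_4,x_5\}$ behave alike, so no $6$-element set is $0$-homogeneous. Since $\prec$ has no infinite descending sequence, an increasing sequence contains a pair that agrees and a decreasing sequence contains a pair that does not. In a set of type $\omega+\omega^*$ or $\omega^*+\omega$ these two pairs form a quadruple of color $0$. Hence $L\nrightarrow(6,\ \omega+\omega^*\vee\omega^*+\omega)^4$.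
\end{example}

So Theorem~\ref{thm:main} fails under the Axiom of Choice. The colorings that exist in every model of ZF are those that read the tree structure of ${}^\alpha2$. For $x<y<z$ in ${}^\alpha2$,
\begin{equation}\label{eq:delta}
\Delta(x,y)\neq\Delta(y,z)\qquad\text{and}\qquad\Delta(x,z)=\min\{\Delta(x,y),\Delta(y,z)\};
\end{equation}
equality on the left would force $y$ to take both values at that ordinal, and at the smaller of the two ordinals $y$ agrees with exactly one of $x,z$. For $x_0<x_1<x_2<x_3$ put $\delta_i=\Delta(x_i,x_{i+1})$. The \emph{splitting pattern} of the quadruple is the relative order of $\delta_0,\delta_1,\delta_2$. By \eqref{eq:delta} the quadruple is \emph{ascending} ($\delta_0<\delta_1<\delta_2$), \emph{descending} ($\delta_0>\delta_1>\delta_2$), a \emph{peak} ($\delta_0<\delta_1>\delta_2$) or a \emph{valley} ($\delta_0>\delta_1<\delta_2$).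

\begin{example}[splitting patterns]\label{ex:zigzag}
Let $\alpha$ be any ordinal. For an infinite or finite $H\subseteq{}^\alpha2$ with at least two elements let $\delta$ be the least value of $\Delta$ on $H$ and $H_i=\{x\in H:x(\delta)=i\}$. Then $H_0$ is a nonempty initial segment of $H$, $H_1$ is a nonempty final segment, and $\Delta>\delta$ inside each $H_i$.

\emph{A set $H$ of type $\omega^*+\omega$ contains a valley.} It has no endpoints, so $H_0$ and $H_1$ are infinite; take two points from each.

\emph{A set of type $\omega+\omega^*$ contains a peak.} Since ordinals do not decrease forever, the increasing part contains $q_0<q_1<q_2$ with $\Delta(q_0,q_1)<\Delta(q_1,q_2)$, and the decreasing part contains $r_2<r_1<r_0$ with $\Delta(r_1,r_0)<\Delta(r_2,r_1)$. If $q_0,q_1,q_2,r_2$ is not a peak, then $\Delta(q_1,q_2)<\Delta(q_2,r_2)$. If $q_2,r_2,r_1,r_0$ is not a peak, then $\Delta(q_2,r_2)>\Delta(r_2,r_1)$. In the remaining case $q_1,q_2,r_2,r_1$ is a peak.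

\emph{The disjunction is needed.} Among five points the first four and the last four cannot both be peaks, nor both valleys. Giving color $0$ to the peaks only, or to the valleys only, we get ${}^\alpha2\nrightarrow(5,\omega+\omega^*)^4$ and ${}^\alpha2\nrightarrow(5,\omega^*+\omega)^4$.

\emph{The number $6$ cannot be raised.} Give color $0$ to peaks and valleys. No set of either infinite type is $1$-homogeneous. Let $H$ be $0$-homogeneous. Three points $y_0<y_1<y_2$ of $H_0$ together with a point of $H_1$ are not descending, so $\Delta(y_0,y_1)<\Delta(y_1,y_2)$. Four points of $H_0$ would therefore be ascending, so $|H_0|\le3$. The mirror argument gives $|H_1|\le 3$ and $\Delta(z_0,z_1)>\Delta(z_1,z_2)$ for $z_0<z_1<z_2$ in $H_1$. Hence ${}^\alpha2\nrightarrow(7,\ \omega+\omega^*\vee\omega^*+\omega)^4$, and a $0$-homogeneous set of size $6$ has the tree shape of Figure~\ref{fig:six}.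
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=0.9,yscale=0.55]
\draw (0,0)--(-1.5,1)--(-2.6,5) node[above]{$y_0$};
\draw (-1.5,1)--(-1,2)--(-1.6,5) node[above]{$y_1$};
\draw (-1,2)--(-0.6,5) node[above]{$y_2$};
\draw (0,0)--(1.9,3)--(2.6,5) node[above]{$z_2$};
\draw (1.9,3)--(1.1,4)--(0.6,5) node[above]{$z_0$};
\draw (1.1,4)--(1.6,5) node[above]{$z_1$};
\foreach \p in {(0,0),(-1.5,1),(-1,2),(1.9,3),(1.1,4)} \fill \p circle (1.6pt);
\end{tikzpicture}
\caption{Six branches $y_0<y_1<y_2<z_0<z_1<z_2$ of the binary tree such that no four of them have an ascending or a descending splitting pattern. Dots are splitting nodes, and height is length. The proof produces a $0$-homogeneous set of this shape, with the splitting nodes of the $y$'s lower than those of the $z$'s.}\label{fig:six}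
\end{figure}

Thus $6$ is the largest value that splitting patterns do not rule out, and it is a value that a well-ordering does rule out. Under AD every set of reals has the Baire property, and one expects an arbitrary coloring to behave, on a suitable subtree, much like a coloring by splitting patterns. For these the relation holds, by the short argument of Section~\ref{sec:model}, which is the model for the whole proof. Section~\ref{sec:reduction} reduces Theorem~\ref{thm:main} to a theorem of ZFC about coherent colorings of ${}^{<\lambda}2$ for inaccessible $\lambda$ (Theorem~\ref{thm:tree}). Section~\ref{sec:tools} sets up the tools, Section~\ref{sec:six} proves Theorem~\ref{thm:tree} from the existence of configurations called clusters, and Section~\ref{sec:clusters} constructs the clusters.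

\section{Colorings that see only the splitting pattern}\label{sec:model}

\begin{proposition}[ZF]\label{prop:model}
Let $\chi\colon[{}^{\omega_1}2]^4\to2$ be such that the color of a quadruple depends only on its splitting pattern. Then there is a $0$-homogeneous set of size $6$ or a $1$-homogeneous set of type $\omega+\omega^*$ or $\omega^*+\omega$.
\end{proposition}

\begin{proof}
Suppose not. For $f\in{}^{\omega_1}2$ and $\gamma<\omega_1$ let $f_\gamma$ be obtained from $f$ by changing the value at $\gamma$. Then $\Delta(f_\gamma,f_{\gamma'})=\gamma$ for $\gamma<\gamma'$, and $f_\gamma<f_{\gamma'}$ exactly when $f(\gamma)=1$. Below, $\gamma_0<\gamma_1<\gamma_2<\gamma_3$, and we list $(\delta_0,\delta_1,\delta_2)$.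

\emph{Monotone patterns have color $1$.} If $f$ is constantly $1$, all quadruples from $f_0,\dots,f_5$ are ascending. If $f$ is constantly $0$, all are descending. Neither set is $0$-homogeneous.

\emph{The pattern $\delta_0<\delta_2<\delta_1$ has color $0$.} Let $f$ be $1$ on $\omega$ and $0$ elsewhere. The set $\{f_\gamma:\gamma<\omega\cdot2\}$ has type $\omega+\omega^*$. If at most two of the $\gamma_i$ are infinite we get $(\gamma_0,\gamma_1,\gamma_2)$, which is ascending. If three are infinite, the order is $f_{\gamma_0}<f_{\gamma_3}<f_{\gamma_2}<f_{\gamma_1}$ and we get $(\gamma_0,\gamma_2,\gamma_1)$, the pattern in question. If all four are infinite we get $(\gamma_2,\gamma_1,\gamma_0)$, which is descending. The set is not $1$-homogeneous, so the claim follows.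

\emph{The pattern $\delta_2<\delta_0<\delta_1$ has color $0$.} Interchange $0$ and $1$ in the previous set. This reverses the order, keeps the type $\omega+\omega^*$ and reverses each triple $(\delta_0,\delta_1,\delta_2)$.

\emph{The pattern $\delta_1<\delta_0<\delta_2$ has color $0$.} Let $f$ be constantly $0$ and $g$ constantly $1$. The set $\{f_\gamma:1\le\gamma<\omega\}\cup\{g_\gamma:\omega\le\gamma<\omega\cdot2\}$ has type $\omega^*+\omega$. With four, three, two, one or no points $f_\gamma$ we get $(\gamma_2,\gamma_1,\gamma_0)$, $(\gamma_1,\gamma_0,0)$, $(\gamma_0,0,\gamma_2)$, $(0,\gamma_1,\gamma_2)$ and $(\gamma_0,\gamma_1,\gamma_2)$. Only the third is not monotone, and it is the pattern in question.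

\emph{The six points.} Let $y_0,y_1,y_2,z_0,z_1,z_2$ be $00000$, $01000$, $01100$, $10000$, $10001$, $10010$, extended by zeros. They increase, and the values of $\Delta$ between neighbors are $1,2,0,4,3$. By \eqref{eq:delta}, three $y$'s and a $z$ give $(1,2,0)$, two $y$'s and two $z$'s give $(\delta_0,0,\delta_2)$ with $\delta_0\in\{1,2\}$ and $\delta_2\in\{3,4\}$, and a $y$ with three $z$'s gives $(0,4,3)$. These are the three patterns of color $0$, a contradiction.
\end{proof}

Each of the three kinds of quadruples in the six-point set was forced to have color $0$ by an infinite \emph{test set} in which all other quadruples are monotone. For a general coloring we must build the six points and the three test sets together, so that the monotone quadruples of the test sets do have color $1$ and the remaining ones share their color with the corresponding quadruples of the six-point set. The three test sets reappear in Lemmas~\ref{lem:B}, \ref{lem:unit} and~\ref{lem:C}, in this order.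

\section{Reduction to coherent colorings}\label{sec:reduction}

Let $\lambda$ be an inaccessible cardinal, that is, an uncountable regular cardinal with $2^\mu<\lambda$ for all $\mu<\lambda$. \emph{Nodes} are elements of ${}^{<\lambda}2$, and $|t|$ is the length of the node $t$. For $\ell\ge|t|$ let $t^{[\ell]}$ be $t$ extended by zeros to length $\ell$. An \emph{antichain} is a set of pairwise $\subseteq$-incomparable nodes. It is ordered lexicographically: $s<t$ if $s$ has value $0$ at the first place where $s$ and $t$ differ.

\begin{definition}
A \emph{coherent coloring} on ${}^{<\lambda}2$ is a map $c$ that gives a color in $2$ to each $4$-element set $F\subseteq{}^\ell2$, $\ell<\lambda$, such that $c\{t_i:i<4\}=c\{s_i:i<4\}$ whenever $s_0,\dots,s_3\in{}^\ell2$ are distinct and $s_i\subseteq t_i\in{}^{\ell'}2$. For a $4$-element antichain $F$ put $c(F)=c\{t^{[\ell]}:t\in F\}$, where $\ell\geq|t|$ for all $t\in F$; by coherence the value does not depend on $\ell$. An antichain $H$ is \emph{$i$-homogeneous} if $c$ is constantly $i$ on $[H]^4$.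
\end{definition}

So the color of four branches is fixed at the first level at which they have separated. It may depend on everything below that level, not only on the splitting pattern.

\begin{theorem}[ZFC]\label{thm:tree}
Let $\lambda$ be inaccessible and let $c$ be a coherent coloring on ${}^{<\lambda}2$. Then there is a $0$-homogeneous antichain of size $6$, or a $1$-homogeneous antichain of order type $\omega+\omega^*$ or $\omega^*+\omega$.
\end{theorem}

Coherence cannot be dropped: the rule of Example~\ref{ex:wo}, applied to a well-ordering of the nodes, colors the $4$-element antichains without any such homogeneous set.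

We use three standard consequences of AD over ZF; see \cite[Ch.~33]{jech} and \cite[\S\S27--28]{kanamori}.
\begin{itemize}
\item[(AD1)] $AC_\omega(\mathbb R)$: every countable sequence of nonempty sets of reals has a choice function.
\item[(AD2)] Every subset of the Baire space ${}^\omega\omega$ has the Baire property.
\item[(AD3)] (Solovay) $\omega_1$ carries a nonprincipal ultrafilter closed under countable intersections.
\end{itemize}
Recall that a set is \emph{comeager} if it contains the intersection of a sequence of dense open sets, \emph{meager} if its complement is comeager, and has the \emph{Baire property} if its symmetric difference with some open set is meager. The Baire category theorem for ${}^\omega\omega$, that a given sequence of dense open sets has nonempty intersection, holds in ZF: at each step take the first suitable basic open set in a fixed enumeration.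

The Baire property speaks about separable spaces, while Theorem~\ref{thm:tree} needs choice and a very tall tree. Both demands are met by a tree that is countable in the universe $V$ and has inaccessible height in an inner model of ZFC that knows enough about the given coloring.

\begin{proof}[Proof of Theorem~\ref{thm:main} from Theorem~\ref{thm:tree}]
Let $\chi\colon[{}^{\omega_1}2]^4\to2$ and let $U$ be as in (AD3).

\emph{The inner model.} Let $M=\mathrm{HOD}_{\chi,U}$ be the class of sets hereditarily definable from ordinals and the parameters $\chi,U$. It is a transitive model of ZFC containing all ordinals, and it contains every subset of $M$ that is definable in $V$ from ordinals, $\chi$ and $U$. In particular $U\cap M\in M$. Every ordinal $\gamma<\omega_1^V$ is countable in $V$, so the intersection of a $\gamma$-sequence in $M$ of elements of $U\cap M$ lies in $U\cap M$. Thus in $M$ the set $U\cap M$ is a nonprincipal $\omega_1^V$-complete ultrafilter on $\omega_1^V$, that is, $\omega_1^V$ is measurable in $M$. In ZFC a measurable cardinal is a limit of inaccessible cardinals. Fix $\lambda<\omega_1^V$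 inaccessible in $M$ and let $P=({}^{<\lambda}2)^M$. Since $P$ has size $\lambda$ in $M$, it is countable in $V$; fix an enumeration of $P$ in type $\omega$.

\emph{The space.} Let $X=\{x\in{}^\lambda2:x{\restriction}\xi\in M\text{ for all }\xi<\lambda\}$, with basic open sets $[p]=\{x\in X:p\subseteq x\}$ for $p\in P$. As $\lambda$ is a countable ordinal closed under $\xi\mapsto\xi+\omega$, there are ordinals $\ell_n$ ($n<\omega$) with supremum $\lambda$ and $\ell_n+\omega\le\ell_{n+1}$. Given $p\in P$, let $n_0$ be least with $|p|+\omega\le\ell_{n_0}$. The map $x\mapsto(x{\restriction}\ell_n)_{n\ge n_0}$ is a bijection from $[p]$ onto the set of $\subseteq$-increasing sequences $(p_n)_{n\ge n_0}$ with $p\subseteq p_n\in P$ and $|p_n|=\ell_n$. At each step there are countably infinitely many choices for $p_n$, and numbering them by the enumeration of $P$ gives a homeomorphism of $[p]$ with ${}^\omega\omega$, uniformly in $p$. Hence every product $\prod_{n<N}[p_n]$ with $1\le N\le\omega$ is homeomorphic to ${}^\omega\omega$. For $x\in X$ let $\hat x\in{}^{\omega_1}2$ be $x$ extended by zeros.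

\emph{Deciding colors.} For an antichain $\vec p=(p_0<p_1<p_2<p_3)$ in $P$ and $i<2$ write $\vec p\Vdash i$ if the set $S_i(\vec p)=\{\vec x\in\prod_{j<4}[p_j]:\chi\{\hat x_0,\dots,\hat x_3\}=i\}$ is comeager in $\prod_{j<4}[p_j]$. Call $\vec p$ \emph{decided} if $\vec p\Vdash0$ or $\vec p\Vdash1$; by the Baire category theorem not both hold. If $\vec p\Vdash i$ and $q_j\supseteq p_j$ for $j<4$, then $\vec q\Vdash i$, because a dense open set meets an open subspace in a dense open set. Every $\vec p$ has a decided extension: by (AD2) there is an open $O$ whose symmetric difference with $S_1(\vec p)$ is meager; if $O=\emptyset$ then $\vec p\Vdash0$, and otherwise $\vec q\Vdash1$ for any basic open $\prod_j[q_j]\subseteq O$ with $q_j\supseteq p_j$. Finally, the relation $\Vdash$ is a subset of $M$ and is definable from $\chi$, $U$ and $\lambda$, so it belongs to $M$.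

\emph{The embedding.} The length at which four nodes become decided may be far above the length at which they separate. We pass to a subtree on which the two coincide. Working in $M$, define $\pi\colon P\to P$ by recursion on levels. Put $\pi(\emptyset)=\emptyset$ and $\pi(t)=\bigcup_{\tau<|t|}\pi(t{\restriction}\tau)$ if $|t|$ is a limit. Given $\pi$ on ${}^\tau2$, enumerate $[{}^{\tau+1}2]^4$ as $(F_\iota)_{\iota<\mu}$, where $\mu<\lambda$, and define maps $g_\iota$ on ${}^{\tau+1}2$ for $\iota\le\mu$. Put $g_0(t^\frown i)=\pi(t)^\frown i$. Let $g_{\iota+1}$ agree with $g_\iota$ outside $F_\iota$ and extend the four values on $F_\iota$ to a decided quadruple. Take pointwise unions at limits, and let $\pi=g_\mu$ on ${}^{\tau+1}2$. All lengths stay below $\lambda$ because $\lambda$ is regular in $M$. The map $\pi$ preserves $\subseteq$, and $\pi(w^\frown i)\supseteq\pi(w)^\frown i$; so if $s\supseteq w^\frown0$ and $t\supseteq w^\frown1$, then $\pi(s)\supseteq\pi(w)^\frown0$ and $\pi(t)\supseteq\pi(w)^\frown1$. Thus $\pi$ preserves incomparability and the lexicographic order, which also shows that the values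 of $g_0$ form an antichain, as the construction requires.

For a $4$-element $F\subseteq{}^\ell2$ in $M$, the least length at which the restrictions of its elements are distinct is $\tau+1$, where $\tau$ is the largest value of $\Delta$ on $F$. Let $c(F)$ be the color decided by the $\pi$-image of $\{t{\restriction}(\tau+1):t\in F\}$. Extending the elements of $F$ changes neither $\tau$ nor these restrictions, so $c\in M$ is a coherent coloring in $M$. The $\pi$-image of $F$ itself decides $c(F)$, since $\Vdash$ is preserved under extensions.

\emph{Transfer.} Theorem~\ref{thm:tree} in $M$ gives an $i$-homogeneous antichain $H=\{t_n:n<N\}$, where $N=6$ and $i=0$, or $N=\omega$, $i=1$ and $H$ has type $\omega+\omega^*$ or $\omega^*+\omega$. As $\lambda$ is regular and uncountable in $M$, the lengths $|t_n|$ are bounded below $\lambda$. Extending by zeros changes neither colors nor order, so we may assume that all $t_n$ have the same length. Put $p_n=\pi(t_n)$ and return to $V$. For each $F\in[N]^4$ the set of $(x_n)\in\prod_{n<N}[p_n]$ with $\chi\{\hat x_n:n\in F\}=i$ is comeager, since the preimage of a dense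 open set under a coordinate projection is dense open. A sequence of open sets is coded by a real, so (AD1) chooses for each $F$ a witnessing sequence of dense open sets. By the Baire category theorem some $(x_n)_{n<N}$ lies in all of them. The set $\{\hat x_n:n<N\}$ is ordered like $H$ and is $i$-homogeneous for $\chi$.
\end{proof}

Determinacy entered three times: (AD3) gave $\lambda$, (AD2) gave decided extensions, and (AD1) was used in the transfer. Dependent choice was not used.

\section{Splitting colors, chains and masking}\label{sec:tools}

From now on we work in ZFC. Fix an inaccessible $\lambda$ and a coherent coloring $c$ on ${}^{<\lambda}2$, and assume toward a contradiction: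
\begin{equation}\label{eq:star}
\begin{array}{l}
\text{there is no $0$-homogeneous antichain of size $6$ and}\\
\text{no $1$-homogeneous antichain of type $\omega+\omega^*$ or $\omega^*+\omega$.}
\end{array}\tag{$*$}
\end{equation}

For cardinals, $\nu\to(\rho)^n_\mu$ means that every coloring of $[\nu]^n$ with at most $\mu$ colors is constant on $[Y]^n$ for some $Y\subseteq\nu$ of size $\rho$; such a $Y$ has subsets of every order type up to $\rho$. The Erd\H{o}s--Rado theorem states that for infinite $\mu$
\begin{equation}\label{eq:ER}
(2^\mu)^+\to(\mu^+)^2_\mu\qquad\text{and}\qquad(2^{2^\mu})^+\to(\mu^+)^3_\mu .\tag{ER}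
\end{equation}
Let $\beth_0=\aleph_0$, $\beth_{n+1}=2^{\beth_n}$, $\beth_\omega=\sup_n\beth_n$, and put
\[
\beta=\beth_\omega^+,\qquad\kappa=\beth_5^+ .
\]
Then $\beta\to(\mu^+)^3_\mu$ for every infinite $\mu<\beth_\omega$. Inaccessibility is used in two ways. Since $\lambda$ is closed under $\mu\mapsto2^\mu$, all recursions below, whose lengths are dictated by \eqref{eq:ER}, have length less than $\lambda$. Since $\lambda$ is regular, fewer than $\lambda$ nodes have bounded lengths, so unions taken at limit stages are nodes.

Two nodes \emph{split at} $w$ if one extends $w^\frown0$ and the other extends $w^\frown1$. By coherence the color of a quadruple is fixed just above its highest splitting node $w$, and it does not depend on the two nodes that split at $w$. This suggests the following notation. For pairwise incomparable nodes $x,y,w$ with $|x|,|y|\le|w|$ put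
\[
e_w(x,y)=e_w(y,x)=c\{x^{[\ell]},y^{[\ell]},w^\frown0,w^\frown1\},\qquad\ell=|w|+1 .
\]

\begin{lemma}\label{lem:EP}
Let $e_w(x,y)$ be defined. Let $x'=x$ or $x'\supseteq x^{[|w|+1]}$, let $y'=y$ or $y'\supseteq y^{[|w|+1]}$, and let $u,v$ split at $w$. Then $c\{x',y',u,v\}=e_w(x,y)$.
\end{lemma}

\begin{proof}
The four nodes form an antichain. Extend them by zeros to a common length and restrict to length $|w|+1$; the results are the four nodes that define $e_w(x,y)$. Now use coherence.
\end{proof}

The analogues of the sets $\{f_\gamma\}$ of Section~\ref{sec:model} are chains. A \emph{descending chain} is a sequence of pairs of nodes $(x_i,s_i)$, indexed by a well-ordered set, such that $s_i{}^\frown1\subseteq x_i$ and, for $i<j$, $s_i{}^\frown0\subseteq s_j$ and $|x_i|\le|s_j|$. An \emph{ascending chain} is defined in the same way with $0$ and $1$ interchanged. The $x_i$ are the \emph{points} and the $s_i$ the \emph{spine nodes}. For $i<j$ the points $x_i,x_j$ split at $s_i$, so the points form an antichain, decreasing in a descending chain and increasing in an ascending one. A subsequence of a chain is a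 chain.

\begin{lemma}\label{lem:chain}
Let $(x_i,s_i)$ be a descending or ascending chain.
\begin{itemize}
\item[(i)] $c\{x_i,x_j,x_k,x_l\}=e_{s_k}(x_i,x_j)$ for $i<j<k<l$.
\item[(ii)] If the chain has length at least $6$, then $e_{s_k}(x_i,x_j)=1$ for some $i<j<k$. In particular, if $e_{s_k}(x_i,x_j)$ does not depend on $i<j<k$, its value is $1$.
\end{itemize}
\end{lemma}

\begin{proof}
For $i<j<k$ the nodes $x_i,x_j,s_k$ are pairwise incomparable and $|x_i|,|x_j|\le|s_k|$. As $x_k,x_l$ split at $s_k$, Lemma~\ref{lem:EP} gives (i). If (ii) failed, six of the points would be $0$-homogeneous, against \eqref{eq:star}.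
\end{proof}

The value $e_w(x,y)$ depends on three nodes. The next lemma removes the dependence on $w$ when $x$ and $y$ come from a set of nodes built earlier, at the price of choosing $w$ in a dense set. A set $W$ of nodes is \emph{dense above $a$} if all its elements extend $a$ and every node extending $a$ has an extension in $W$. If $a'\supseteq a$, then $\{w\in W:w\supseteq a'\}$ is dense above $a'$; we call it the \emph{part of $W$ above $a'$}. A set $W$ is \emph{uniform for $Q$} if for all distinct $x,y\in Q$ the value $e_w(x,y)$ is defined for every $w\in W$ and does not depend on $w$. We then write $e_W(x,y)$.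

\begin{lemma}[Masking]\label{lem:mask}
Let $W$ be dense above $a$ and let $Q$ be an antichain of fewer than $\lambda$ nodes, all incomparable with $a$. There are $a'\supseteq a$ with $|a'|\ge|q|$ for all $q\in Q$, and $W'\subseteq W$ dense above $a'$ and uniform for $Q$.
\end{lemma}

\begin{proof}
Let $a_0=a^{[\ell]}$, where $\ell\geq|a|$ and $\ell\ge|q|$ for all $q\in Q$. For $w\supseteq a_0$ the function $e_w$ is defined on $[Q]^2$. Enumerate the functions $[Q]^2\to2$ as $(\epsilon_\iota)_{\iota<\mu}$; here $\mu<\lambda$. Suppose the lemma fails. We build increasing nodes $a_\iota$, $\iota\le\mu$, taking unions at limits. Given $a_\iota$, the set $\{w\in W:w\supseteq a_\iota,\ e_w{\restriction}[Q]^2=\epsilon_\iota\}$ is uniform for $Q$, hence not dense above $a_\iota$; let $a_{\iota+1}\supseteq a_\iota$ have no extension in it. Some $w\in W$ extends $a_\mu$, and $e_w{\restriction}[Q]^2=\epsilon_\iota$ for some $\iota<\mu$. This contradicts the choice of $a_{\iota+1}$.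
\end{proof}

All constructions below follow one scheme. We run a long recursion; at each stage we mask all points built so far and choose the new splitting nodes in the resulting uniform set; at the end \eqref{eq:ER} removes the dependence of the colors on the stages.

\section{Clusters and the six-point set}\label{sec:six}

Consider the target, Figure~\ref{fig:six}. In a quadruple with at least two $z$'s the highest splitting node $v$ belongs to the $z$'s. It is chosen after the other two points, and the scheme just described controls the color. The quadruple $\{y_0,y_1,y_2,z\}$ is different. Its highest splitting node $u$ belongs to $y_1,y_2$, and the color depends on $z{\restriction}(|u|+1)$, an initial segment of a point that is built later. The same happens in the test set of type $\omega^*+\omega$ for a quadruple with three points from the $\omega^*$ part. We therefore fix a node $r$ \emph{before} the $y$'s and let everything built later extend $r$ by a long run of zeros. By Lemma~\ref{lem:EP}, $r$ then stands in for all later points. In the same way a node $o$ stands in for $y_0$ while $y_1,y_2$ are being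 built.

A second difficulty fixes the shape of the family of $y$'s. We need all three pairs from $y_0<y_1<y_2$ to have color $0$ against two $z$'s. The test set gives this only for pairs from a descending chain, and $y_0,y_1,y_2$ are not three points of one descending chain. So we arrange the $y$'s in a descending chain of descending chains (rows). Any pair of them then lies in a row or in a transversal, and both are descending chains.

\begin{definition}\label{def:cluster}
Let $W^0$ be dense above $a^0$. A \emph{cluster from $(a^0,W^0)$} consists of nodes $s,r$ and $t_\xi,u_{\xi,j},y(\xi,j)$ for $\xi,j<\kappa$, and a function $m\colon\kappa\times\kappa\to2$, such that with $o_\xi=t_\xi{}^\frown0$: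
\begin{itemize}
\item[(G1)] $s\in W^0$, $s^\frown1\subseteq r$, $s^\frown0\subseteq t_0$ and $|r|\le|t_0|$;
\item[(G2)] for each $\xi$, the pairs $(y(\xi,j),u_{\xi,j})$, $j<\kappa$, form a descending chain, and $t_\xi{}^\frown1\subseteq u_{\xi,0}$;
\item[(G3)] for $\xi<\xi'$, $o_\xi^{[\ell]}\subseteq t_{\xi'}$ for some $\ell$ larger than all $|y(\xi,j)|$, $j<\kappa$;
\item[(a)] $e_{u_{\xi,j''}}(y(\xi,j),y(\xi,j'))=1$ for $j<j'<j''$;
\item[(b)] $e_{u_{\xi,j'}}(r,y(\xi,j))=1$ for $j<j'$;
\item[(c)] $e_{t_{\xi'}}(r,y(\xi,j))=1$ for $\xi<\xi'$;
\item[(d)] $e_{t_{\xi''}}(y(\xi,j),y(\xi',j'))=m(j,j')$ for $\xi<\xi'<\xi''$;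
\item[(e)] $e_{u_{\xi,j}}(o_\xi,r)=0$.
\end{itemize}
\end{definition}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=1.15,yscale=0.95,font=\small]
\draw (0,0)--(2.3,0.6); \draw[dashed] (2.3,0.6)--(2.3,5);
\draw (2.3,5)--(2.3,5.3)--(3,5.8); \draw (2.3,5.3)--(1.7,5.8) node[above]{later stages};
\draw (0,0)--(-1.6,0.9)--(-0.3,1.3)--(0.6,1.7);
\draw (-0.3,1.3)--(-0.6,1.9)--(0,2.3); \draw[dotted,thick] (-0.6,1.9)--(-0.9,2.6);
\draw (-1.6,0.9)--(-2.6,1.3); \draw[dashed] (-2.6,1.3)--(-2.6,2.9);
\draw (-2.6,2.9)--(-3,3.2)--(-2,3.6)--(-1.2,4);
\draw (-2,3.6)--(-2.3,4.2)--(-1.7,4.6); \draw[dotted,thick] (-2.3,4.2)--(-2.55,4.8);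
\draw (-3,3.2)--(-3.7,3.5); \draw[dashed] (-3.7,3.5)--(-3.7,4.9);
\foreach \x/\y/\l/\d in {0/0/s/below,2.3/0.6/r/right,2.3/5.3/v/left,3/5.8/z/right,
-1.6/0.9/t_0/below,-0.3/1.3/{u_{0,0}}/below,0.6/1.7/{y(0,0)}/right,-0.6/1.9/{u_{0,1}}/left,0/2.3/{y(0,1)}/right,
-2.6/1.3/o_0/left,-3/3.2/t_1/below,-2/3.6/{u_{1,0}}/below,-1.2/4/{y(1,0)}/right,-2.3/4.2/{u_{1,1}}/left,-1.7/4.6/{y(1,1)}/right,-3.7/3.5/o_1/left}
{\fill (\x,\y) circle (1.3pt); \node[\d] at (\x,\y) {$\l$};}
\end{tikzpicture}
\caption{One stage of the main recursion: a cluster (two rows shown, two points in each) and the nodes $v$ and $z=v^\frown1$. Height is length, left is $0$, right is $1$, and dashed segments are runs of zeros. Each $o_\xi$ is continued by zeros past row $\xi$, and $r$ is continued by zeros past the whole cluster.}\label{fig:cluster}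
\end{figure}

Let $I=\kappa\times\kappa$, ordered lexicographically; see Figure~\ref{fig:cluster}. By (G2) and (G3), for any choice of $j_\xi<\kappa$ the pairs $(y(\xi,j_\xi),t_\xi)$ form a descending chain. Hence the points $y(i)$, $i\in I$, form an antichain that decreases as $i$ increases, and all of them extend $s^\frown0$. Also $|r|\le|t_\xi|<|u_{\xi,j}|<|y(\xi,j)|$, so the values in (a)--(e) are defined.

\begin{proposition}\label{prop:cluster}
For every node $a^0$ and every $W^0$ dense above $a^0$ there is a cluster from $(a^0,W^0)$.
\end{proposition}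

The proof is given in Section~\ref{sec:clusters}. The next lemma translates (a)--(e) into colors.

\begin{lemma}\label{lem:colors}
Fix a cluster, let $\ell$ be larger than all lengths in it, and let $x\supseteq r^{[\ell]}$.
\begin{itemize}
\item[(i)] Four points of one row have color $1$. Three points of one row together with $x$ have color $1$.
\item[(ii)] For $\xi_0<\xi_1<\xi_2<\xi_3$ the points $y(\xi_n,j_n)$, $n<4$, have color $m(j_0,j_1)$. Three points from distinct rows together with $x$ have color $1$.
\item[(iii)] For $j<j'$, $\xi<\xi'$ and any $j''$, $c\{y(\xi,j),y(\xi,j'),y(\xi',j''),x\}=0$.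
\item[(iv)] For any $j_0,\dots,j_5<\kappa$ there are $n<n'$ with $m(j_n,j_{n'})=1$.
\end{itemize}
\end{lemma}

\begin{proof}
The first statements in (i) and (ii) follow from Lemma~\ref{lem:chain}(i) with (a) and (d). For the others we use Lemma~\ref{lem:EP} and the fact that $x\supseteq r^{[|w|+1]}$ for every node $w$ of the cluster. For $j_0<j_1<j_2$ the points $y(\xi,j_1),y(\xi,j_2)$ split at $u_{\xi,j_1}$, so with $y(\xi,j_0)$ and $x$ they have color $e_{u_{\xi,j_1}}(r,y(\xi,j_0))=1$ by (b). For $\xi_0<\xi_1<\xi_2$ the points $y(\xi_1,j_1),y(\xi_2,j_2)$ split at $t_{\xi_1}$, so with $y(\xi_0,j_0)$ and $x$ they have color $e_{t_{\xi_1}}(r,y(\xi_0,j_0))=1$ by (c). In (iii), $y(\xi,j)$ and $y(\xi,j')$ split at $u=u_{\xi,j}$, and $y(\xi',j'')\supseteq t_{\xi'}\supseteq o_\xi^{[|u|+1]}$ by (G3); the color is $e_u(o_\xi,r)=0$ by (e). For (iv) apply Lemma~\ref{lem:chain}(ii) and (d) to the chain $(y(n,j_n),t_n)$, $n<6$.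
\end{proof}

\subsection*{The main recursion}
Let $\mu=2^\kappa$ and $\Theta=(2^{2^\mu})^+$. By recursion on $\tau<\Theta$ we choose $a_\tau$, $W_\tau$, a cluster, and nodes $v_\tau,z_\tau$. The \emph{start node} of stage $\tau$ is $\emptyset$ if $\tau=0$, is $v_{\tau'}{}^\frown0$ if $\tau=\tau'+1$, and is $\bigcup_{\tau'<\tau}a_{\tau'}$ if $\tau$ is a limit. Apply Lemma~\ref{lem:mask} to the start node, the set of all its extensions, and
\[
Q_\tau=\{y_\sigma(i),z_\sigma:\sigma<\tau,\ i\in I\},
\]
to get $a_\tau$ and $W_\tau$, dense above $a_\tau$ and uniform for $Q_\tau$. Take a cluster from $(a_\tau,W_\tau)$, with nodes $s_\tau$, $r_\tau$ and points $y_\tau(i)$. Let $\ell_\tau$ be larger than all lengths in it. Since $r_\tau\supseteq s_\tau\supseteq a_\tau$, there is $v_\tau\in W_\tau$ extending $r_\tau^{[\ell_\tau]}$. Put $z_\tau=v_\tau{}^\frown1$.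

All nodes chosen at stage $\tau$ extend $a_\tau$. The $a_\tau$ increase, since $a_{\tau+1}\supseteq v_\tau\supseteq a_\tau$, and for $\sigma<\tau$
\begin{equation}\label{eq:geom}
a_\tau\supseteq v_\sigma{}^\frown0\supseteq r_\sigma^{[\ell_\sigma]}\supseteq s_\sigma{}^\frown1;
\end{equation}
the same holds for the start node of stage $\tau$ in place of $a_\tau$. Call $y_\tau(i)$ and $z_\tau$ the \emph{points of stage $\tau$}. Then $y_\sigma(i)$ and $z_\sigma$ split at $s_\sigma$; $y_\sigma(i)$ and any point of a later stage split at $s_\sigma$; and $z_\sigma$ and any point of a later stage split at $v_\sigma$. So $Q_\tau$ is an antichain of nodes incomparable with the start node, as Lemma~\ref{lem:mask} requires. Every $y$ lies below every $z$; the pairs $(z_\sigma,v_\sigma)$ form a descending chain; and for any choice of $i_\sigma\in I$ the pairs $(y_\sigma(i_\sigma),s_\sigma)$ form an ascending chain. The length conditions hold because elements of $Q_\tau$ have length at most $|a_\tau|$. Since $s_\tau,v_\tau\in W_\tau$, Lemma~\ref{lem:EP} gives the rule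
\begin{equation}\label{eq:rule}
c\{x,x',p,p'\}=e_{W_\tau}(x,x')\quad\text{if $x\ne x'$ are in $Q_\tau$ and $p,p'$ split at $s_\tau$ or at $v_\tau$.}
\end{equation}

Color each triple $\sigma<\tau<\upsilon$ by the four objects on the left-hand sides of \eqref{eq:ABCE} below, regarded as functions of $i,i'$. There are at most $2^\kappa=\mu$ colors, so \eqref{eq:ER} gives $Y\subseteq\Theta$ of type $\omega_1$ and $A,B,C,E$ such that for $\sigma<\tau<\upsilon$ in $Y$ and $i,i'\in I$
\begin{equation}\label{eq:ABCE}
\begin{aligned}
e_{W_\upsilon}(y_\sigma(i),y_\tau(i'))&=A(i,i'),&\qquad e_{W_\upsilon}(y_\sigma(i),z_\tau)&=B(i),\\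
e_{W_\tau}(y_\sigma(i),y_\sigma(i'))&=C(i,i')\ \ (i\ne i'),&\qquad e_{W_\upsilon}(z_\sigma,z_\tau)&=E.
\end{aligned}
\end{equation}
As $Y$ has no largest element, the equation for $C$ holds for all pairs $\sigma<\tau$ in $Y$. The values $A$ and $E$ belong to monotone patterns, $B$ to the peak $\delta_0<\delta_2<\delta_1$ and $C$ to the valley $\delta_1<\delta_0<\delta_2$.

\begin{lemma}\label{lem:AE}
$E=1$. For any $i_0,\dots,i_5\in I$ there are $n<n'$ with $A(i_n,i_{n'})=1$; in particular $A(i,i)=1$ for all $i$.
\end{lemma}

\begin{proof}
Apply Lemma~\ref{lem:chain}(ii) to the chain $(z_\tau,v_\tau)$, $\tau\in Y$, in which $e_{v_\upsilon}(z_\sigma,z_\tau)=E$, and to the chain $(y_{\sigma_n}(i_n),s_{\sigma_n})$, $n<6$, with $\sigma_0<\dots<\sigma_5$ in $Y$, in which $e_{s_{\sigma_{n''}}}(y_{\sigma_n}(i_n),y_{\sigma_{n'}}(i_{n'}))=A(i_n,i_{n'})$ for $n<n'<n''$.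
\end{proof}

\begin{lemma}\label{lem:B}
$B(i)=0$ for all $i\in I$.
\end{lemma}

\begin{proof}
Suppose $B(i)=1$. Take $x_\sigma=y_\sigma(i)$ for $\sigma$ among the first $\omega$ elements of $Y$, and $z_\tau$ for $\tau$ among the next $\omega$ elements. This set has type $\omega+\omega^*$. We compute colors by \eqref{eq:rule}, with $\sigma<\sigma'<\sigma''$ and $\tau<\tau'<\tau''<\tau'''$.
\begin{itemize}
\item $x_\sigma,x_{\sigma'},x_{\sigma''},p$, where $p$ is a later $x$ or any $z$: the last two split at $s_{\sigma''}$, and the color is $A(i,i)=1$.
\item $x_\sigma,x_{\sigma'},z_\tau,z_{\tau'}$: the last two split at $v_\tau$, and the color is $A(i,i)=1$.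
\item $x_\sigma,z_\tau,z_{\tau'},z_{\tau''}$: the last two split at $v_{\tau'}$, and the color is $B(i)=1$.
\item $z_\tau,z_{\tau'},z_{\tau''},z_{\tau'''}$: the last two split at $v_{\tau''}$, and the color is $E=1$.
\end{itemize}
This contradicts \eqref{eq:star}.
\end{proof}

Let $\sigma_0=\min Y$, and write $y(i)$, $r$, $m$ for the objects of the cluster of stage $\sigma_0$. By \eqref{eq:geom}, Lemma~\ref{lem:colors} applies with $x$ any point of a later stage.

\begin{lemma}\label{lem:C}
Let $i_n=(\xi_n,j_n)\in I$ for $n<\omega$ and $i^*\in I$ satisfy $A(i_n,i^*)=1$ for all $n$. Suppose that either all $\xi_n$ are equal and $(j_n)$ is strictly increasing, or $(\xi_n)$ is strictly increasing and $m(j_n,j_{n'})=1$ for $n<n'$. Then $C(i_n,i_{n'})=0$ for some $n<n'$.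
\end{lemma}

\begin{proof}
Suppose all these values are $1$. Take the points $y(i_n)$, which decrease, and $x_\tau=y_\tau(i^*)$ for the first $\omega$ elements $\tau$ of $Y\setminus\{\sigma_0\}$, which increase and lie above all $y(i_n)$. The set has type $\omega^*+\omega$. A quadruple with at least three points $y(i_n)$ has color $1$ by Lemma~\ref{lem:colors}(i) in the first case and by Lemma~\ref{lem:colors}(ii) in the second. For the others use \eqref{eq:rule}, with $\tau<\tau'<\tau''<\tau'''$.
\begin{itemize}
\item $y(i_n),y(i_{n'}),x_\tau,x_{\tau'}$: the last two split at $s_\tau$, and the color is $C(i_n,i_{n'})=1$.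
\item $y(i_n),x_\tau,x_{\tau'},x_{\tau''}$: the last two split at $s_{\tau'}$, and the color is $A(i_n,i^*)=1$.
\item $x_\tau,x_{\tau'},x_{\tau''},x_{\tau'''}$: the last two split at $s_{\tau''}$, and the color is $A(i^*,i^*)=1$.
\end{itemize}
This contradicts \eqref{eq:star}.
\end{proof}

Lemmas~\ref{lem:colors}(iv), \ref{lem:AE} and~\ref{lem:C} say that certain values occur somewhere. To make them occur where we need them, we pass to a subgrid of $I$ on which $A$, $C$ and $m$ depend only on relative position. For $(\gamma,\alpha),(\gamma',\alpha')\in\omega_1\times\omega_1$ call the ordered pair \emph{horizontal} if $\gamma=\gamma'$ and $\alpha<\alpha'$, \emph{vertical} if $\gamma<\gamma'$ and $\alpha=\alpha'$, and \emph{diagonal} if $\gamma<\gamma'$ and $\alpha<\alpha'$.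

\begin{lemma}\label{lem:grid}
Let $F$ be a function with finitely many values on the pairs $i<i'$ from $I$. There are $i(\gamma,\alpha)=(\xi_\gamma,j_{\gamma,\alpha})\in I$ for $\gamma,\alpha<\omega_1$, with $\xi_\gamma$ strictly increasing in $\gamma$ and $j_{\gamma,\alpha}$ strictly increasing in $\alpha$, such that $F(i(\gamma,\alpha),i(\gamma',\alpha'))$ is constant on horizontal pairs, constant on vertical pairs and constant on diagonal pairs.
\end{lemma}

\begin{proof}
Let $\theta=\beth_1^+$. For each $\xi<\kappa$, the relation $\beth_2^+\to(\theta)^2_{\beth_1}$ gives a strictly increasing map $j_\xi\colon\theta\to\kappa$ such that, with $i_\xi(\alpha)=(\xi,j_\xi(\alpha))$, the value $F(i_\xi(\alpha),i_\xi(\alpha'))$ does not depend on $\alpha<\alpha'$. This value is the same for all $\xi$ in a set $K$ of size $\kappa$. Color $\xi<\xi'$ in $K$ by the matrix $(F(i_\xi(\alpha),i_{\xi'}(\alpha')))_{\alpha,\alpha'<\theta}$. There are at most $2^\theta\le\beth_3$ colors and $\kappa\ge\beth_4^+\to(\beth_3^+)^2_{\beth_3}$, so the matrix is a constant $F^*$ on a set $\{\xi_\gamma:\gamma<\omega_1\}\subseteq K$,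 enumerated increasingly. Color $\alpha<\alpha'<\theta$ by $(F^*(\alpha,\alpha),F^*(\alpha,\alpha'))$. Since $\theta\to(\omega_1)^2_{\aleph_0}$, there is a homogeneous set of type $\omega_1$ with increasing enumeration $g\colon\omega_1\to\theta$. Put $j_{\gamma,\alpha}=j_{\xi_\gamma}(g(\alpha))$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:tree} from Proposition~\ref{prop:cluster}]
Apply Lemma~\ref{lem:grid} to the function $F(i,i')=(A(i,i'),C(i,i'),m(j,j'))$, where $i=(\xi,j)$ and $i'=(\xi',j')$. Consider the three sequences $i_n=i(0,n)$, $i_n=i(n,0)$ and $i_n=i(n,n)$, $n\le\omega$. In the first all pairs $n<n'$ are horizontal, in the second vertical, in the third diagonal. In each sequence the constant value of $A$ is $1$ by Lemma~\ref{lem:AE}. In the second and third the constant value of $m$ is $1$ by Lemma~\ref{lem:colors}(iv). So Lemma~\ref{lem:C} applies with $i^*=i_\omega$, and the constant value of $C$ is $0$ on all three kinds of pairs. Put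
\[
y_2=y(i(0,0)),\qquad y_1=y(i(0,1)),\qquad y_0=y(i(1,1)).
\]
The pairs $\{y_2,y_1\}$, $\{y_1,y_0\}$, $\{y_2,y_0\}$ are horizontal, vertical and diagonal, so all three have $C$-value $0$. Let $\sigma_0<\tau<\upsilon<\rho$ be in $Y$. Then $y_0<y_1<y_2<z_\rho<z_\upsilon<z_\tau$ is an antichain, and its $15$ quadruples are the following.
\begin{itemize}
\item $y_0,y_1,y_2$ and one $z$ ($3$ cases): $y_2,y_1$ lie in one row and $y_0$ in a later row, so the color is $0$ by Lemma~\ref{lem:colors}(iii).
\item Two $y$'s and two $z$'s ($9$ cases): the $z$'s split at $v_\tau$ or $v_\upsilon$, so by \eqref{eq:rule} the color is the $C$-value of the two $y$'s, which is $0$.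
\item One $y$ and $z_\tau,z_\upsilon,z_\rho$ ($3$ cases): $z_\upsilon,z_\rho$ split at $v_\upsilon$, so by \eqref{eq:rule} the color is a value of $B$, which is $0$ by Lemma~\ref{lem:B}.
\end{itemize}
So the antichain is $0$-homogeneous of size $6$, which contradicts \eqref{eq:star}.
\end{proof}

\section{Construction of clusters}\label{sec:clusters}

Conditions (a) and (d) of Definition~\ref{def:cluster} will come from \eqref{eq:ER}. The work lies in (b), (c) and (e), which concern one node $r$ chosen in advance.

For (e) we use the second test set of Section~\ref{sec:model}: a decreasing sequence of points that split off first, then an increasing sequence. So $r$ should be a member of an infinite $1$-homogeneous descending chain, called a block, and the test set will give (e) for all but finitely many members of the block (Lemma~\ref{lem:unit}).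

Conditions (b) and (c) say that certain descending quadruples have color $1$. Lemma~\ref{lem:chain}(ii) does not give this for a prescribed $r$: the block of $r$ may well have value $0$ against all points built above it. In that case we turn the new points into a second block and start again. Points from six different blocks would be $0$-homogeneous, so this happens at most five times. Finally, (b) and (c) must hold for the same $r$, at two levels of nesting. With $k$ blocks we use $k+1$ levels. Either some block has value $1$ at two levels, which yields a cluster, or at some level all blocks have value $0$, which yields a new block.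

\subsection*{Systems}
Fix $a^0$ and $W^0$ dense above $a^0$.

\begin{definition}
A \emph{system of rank $k$} consists of nodes $r_{p,n}$ and $s_{p,n}\in W^0$ for $1\le p\le k$, $n<\omega$, a node $a\supseteq a^0$ and a set $W\subseteq W^0$ dense above $a$, such that with the \emph{blocks} $R_p=\{r_{p,n}:n<\omega\}$:
\begin{itemize}
\item[(S0)] the pairs $(r_{p,n},s_{p,n})$, ordered lexicographically by $(p,n)$, form a descending chain, and $s_{p,n}{}^\frown0\subseteq a$ and $|r_{p,n}|\le|a|$ for all $p,n$;
\item[(S1)] $e_w(r_{p,n},r_{p,n'})=1$ for $n<n'$ and $w\in W\cup\{s_{p,n''}:n''>n'\}$;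
\item[(S2)] $e_w(r,r')=0$ for $r\in R_p$, $r'\in R_{p'}$, $p<p'$, and $w\in W\cup\{s_{p'',n}:p''>p',\ n<\omega\}$.
\end{itemize}
\end{definition}

The pair $(a^0,W^0)$ is a system of rank $0$. There is no system of rank $6$, since by (S2) the chain $(r_{p,0},s_{p,0})$, $1\le p\le6$, would contradict Lemma~\ref{lem:chain}(ii). So Proposition~\ref{prop:cluster} follows from the next statement.

\begin{lemma}\label{lem:step}
If there is a system of rank $k$, then there is a system of rank $k+1$ or a cluster from $(a^0,W^0)$.
\end{lemma}

For the rest of the section fix a system of rank $k$ and let $R=\bigcup_pR_p$, a countable antichain. By (S0), every node extending $a$ is incomparable with and below each $r\in R$, and is at least as long as $r$. A pair $(b,V)$ is \emph{admissible} if $b\supseteq a$, $V\subseteq W$ and $V$ is dense above $b$. A function $d\colon R\to2$ is \emph{sparse} if $\{r\in R_p:d(r)=1\}$ is finite for each $p$.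

\begin{lemma}\label{lem:unit}
Let $(b',V')$ be admissible. There are $t\in V'$, an admissible $(b^\circ,V^\circ)$ with $t^\frown1\subseteq b^\circ$ and $V^\circ\subseteq V'$, and a sparse $d$ such that $e_w(t^\frown0,r)=d(r)$ for all $w\in V^\circ$ and $r\in R$.
\end{lemma}

\begin{proof}
Let $\mu=2^{\aleph_0}$ and $\Lambda=(2^{2^\mu})^+$. For $\gamma<\Lambda$ we choose $b_\gamma,V_\gamma,t_\gamma$ and put $q_\gamma=t_\gamma{}^\frown0$. The start node is $b'$ if $\gamma=0$, is $t_{\gamma'}{}^\frown1$ if $\gamma=\gamma'+1$, and is $\bigcup_{\gamma'<\gamma}b_{\gamma'}$ if $\gamma$ is a limit. It extends $t_{\gamma'}{}^\frown1$ for all $\gamma'<\gamma$, so $R\cup\{q_{\gamma'}:\gamma'<\gamma\}$ is an antichain of nodes incomparable with it. Lemma~\ref{lem:mask}, applied to the part of $V'$ above the start node, gives $b_\gamma$ and $V_\gamma\subseteq V'$ dense above $b_\gamma$ and uniform for this antichain. Choose $t_\gamma\in V_\gamma$. The pairs $(q_\gamma,t_\gamma)$ form an ascending chain. Color triples by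
\[
(\gamma<\gamma'<\gamma'')\mapsto\big((e_{V_{\gamma'}}(q_\gamma,r))_{r\in R},\ e_{V_{\gamma''}}(q_\gamma,q_{\gamma'})\big).
\]
There are at most $\mu$ colors, so \eqref{eq:ER} gives a homogeneous $Y\subseteq\Lambda$ of type $\omega_1$, with color $(d,\varepsilon)$. Since $t_{\gamma''}\in V_{\gamma''}$, Lemma~\ref{lem:chain}(ii) gives $\varepsilon=1$. Let $\gamma_0<\gamma_1$ be the first two elements of $Y$, and put $t=t_{\gamma_0}$ and $(b^\circ,V^\circ)=(b_{\gamma_1},V_{\gamma_1})$. Then $t^\frown1\subseteq b^\circ$, and $e_w(t^\frown0,r)=e_{V_{\gamma_1}}(q_{\gamma_0},r)=d(r)$ for $w\in V^\circ$.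

Suppose that $R'=\{r\in R_p:d(r)=1\}$ is infinite for some $p$. Let $D$ be the set of the first $\omega$ elements of $Y$. The set $\{q_\gamma:\gamma\in D\}\cup R'$ has type $\omega+\omega^*$. We compute its colors by Lemma~\ref{lem:EP}, with $\gamma<\gamma'<\gamma''$ in $D$ and $n<n'<n''$.
\begin{itemize}
\item Four $q$'s: the color is $\varepsilon=1$ by Lemma~\ref{lem:chain}(i).
\item $q_\gamma,q_{\gamma'},q_{\gamma''},r$: here $q_{\gamma'},q_{\gamma''}$ split at $t_{\gamma'}\in V_{\gamma'}$, and the color is $e_{t_{\gamma'}}(q_\gamma,r)=d(r)=1$.
\item $q_\gamma,q_{\gamma'},r,r'$: the $q$'s split at $t_\gamma\in W$, and the color is $e_{t_\gamma}(r,r')=1$ by (S1).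
\item $q_\gamma,r_{p,n},r_{p,n'},r_{p,n''}$: as $q_\gamma\supseteq a\supseteq s_{p,n''}{}^\frown0$, the nodes $q_\gamma$ and $r_{p,n''}$ split at $s_{p,n''}$, and the color is $e_{s_{p,n''}}(r_{p,n},r_{p,n'})=1$ by (S1).
\item Four elements of $R_p$: the color is $1$ by Lemma~\ref{lem:chain}(i) and (S1).
\end{itemize}
This contradicts \eqref{eq:star}, so $d$ is sparse.
\end{proof}

\subsection*{Combs}
A comb of rank $0$ is a masked descending chain of length $\beta$. A comb of rank $h+1$ is a masked descending chain in which each point is replaced by a comb of rank $h$.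

\begin{definition}
By recursion on $h<\omega$, a \emph{comb of rank $h$ over} an admissible pair $(b,V)$ is a sequence of \emph{units} $(b_\xi,V_\xi,t_\xi,\mathcal K_\xi)$, $\xi<\beta$, such that:
\begin{itemize}
\item[(C1)] $(b_\xi,V_\xi)$ is admissible, $b\subseteq b_\xi$, $V_\xi\subseteq V$ and $t_\xi\in V_\xi$;
\item[(C2)] if $h=0$, then $\mathcal K_\xi$ is the node $t_\xi{}^\frown1$, which is the only \emph{point} of unit $\xi$; if $h>0$, then $\mathcal K_\xi$ is a comb of rank $h-1$ over a specified admissible pair $(b^\circ_\xi,V^\circ_\xi)$ with $t_\xi{}^\frown1\subseteq b^\circ_\xi$ and $V^\circ_\xi\subseteq V_\xi$, and the \emph{points} of unit $\xi$ are the points of the units of $\mathcal K_\xi$;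
\item[(C3)] for $\xi<\xi'$, $(t_\xi{}^\frown0)^{[\ell]}\subseteq b_{\xi'}$ for some $\ell$ larger than the lengths of all points of unit $\xi$;
\item[(C4)] $V_\xi$ is uniform for $Q_\xi=R\cup\{\text{points of units }\xi'<\xi\}$.
\end{itemize}
The \emph{subcombs} of a comb are the comb itself and, if $h>0$, the subcombs of the $\mathcal K_\xi$. The node $t_\xi$ is the \emph{spine node} of unit $\xi$.
\end{definition}

Three facts follow by induction on the rank.
\begin{itemize}
\item[(F1)] The points of unit $\xi$ extend $t_\xi{}^\frown1$. Hence by (C3), for any choice of a point $x_\xi$ in each unit $\xi$, the pairs $(x_\xi,t_\xi)$ form a descending chain, and all points of the comb form an antichain.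
\item[(F2)] For every unit of every subcomb of a comb over $(b,V)$, its first coordinate extends $b$, and its second coordinate, which contains its spine node, is a subset of $V$.
\item[(F3)] The points of a unit of a rank $h$ comb are indexed by $\beta^h$: the tuple lists the units entered in $\mathcal K_\xi$, in the next subcomb, and so on. A comb of rank $h$ has subcombs of every rank $l\le h$.
\end{itemize}

\begin{definition}
A comb of rank $h$ is \emph{good} if moreover:
\begin{itemize}
\item[(C5)] there are $\zeta^0,\dots,\zeta^h\colon R\to2$ such that in every subcomb of rank $l\le h$, for units $\xi<\xi'$ of that subcomb, every point $x$ of unit $\xi$ and every $r\in R$, we have $e_{V_{\xi'}}(r,x)=\zeta^l(r)$;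
\item[(C6)] for every unit $\xi$ of every subcomb of rank at least $1$ there is a sparse $d$ with $e_w(t_\xi{}^\frown0,r)=d(r)$ for all $w\in V^\circ_\xi$ and $r\in R$.
\end{itemize}
\end{definition}

Thus $\zeta^l(r)$ is the value of $r$ at level $l$, and (C6) prepares condition (e). To \emph{thin} a comb is to keep $\beta$ many of its units, re-indexed in order, and to do the same in the subcombs that remain. Thinning preserves (C1)--(C6) and the functions $\zeta^l$, since each condition is a universal statement about units and points.

\begin{lemma}\label{lem:comb}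
For every $h<\omega$ and every admissible $(b,V)$ there is a good comb of rank $h$ over $(b,V)$.
\end{lemma}

\begin{proof}
We use induction on $h$. Let $\mu=2^\beta$ and $\Lambda=(2^\mu)^+$. We first build $\Lambda$ many units $(b_\eta,V_\eta,t_\eta,\mathcal K_\eta)$ satisfying (C1)--(C4). The start node is $b$ if $\eta=0$; it is $(t_{\eta'}{}^\frown0)^{[\ell]}$, with $\ell$ larger than the lengths of all points of unit $\eta'$, if $\eta=\eta'+1$; and it is $\bigcup_{\eta'<\eta}b_{\eta'}$ if $\eta$ is a limit. It extends $a$ and all $t_{\eta'}{}^\frown0$, $\eta'<\eta$, so it is incomparable with the elements of the antichain $Q_\eta$, which has fewer than $\lambda$ elements. Lemma~\ref{lem:mask}, applied to the part of $V$ above the start node, gives $b_\eta$ and $V_\eta$. If $h=0$, choose any $t_\eta\in V_\eta$. If $h>0$, Lemma~\ref{lem:unit} for $(b_\eta,V_\eta)$ gives $t_\eta$ and $(b^\circ_\eta,V^\circ_\eta)$, and the induction hypothesis gives a good comb $\mathcal K_\eta$ of rank $h-1$ over it. This secures (C6).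

Let $x_{\eta,\nu}$, $\nu\in\beta^h$, be the points of unit $\eta$. Color $\eta<\eta'$ by the functions $\zeta^0,\dots,\zeta^{h-1}$ of $\mathcal K_\eta$ together with $(e_{V_{\eta'}}(r,x_{\eta,\nu}))_{r\in R,\,\nu\in\beta^h}$. There are at most $2^\beta=\mu$ colors, so by \eqref{eq:ER} there is a homogeneous set of type $\beta$; keep only its units. Now $\zeta^0,\dots,\zeta^{h-1}$ do not depend on $\eta$, and $e_{V_{\eta'}}(r,x_{\eta,\nu})=f_\nu(r)$ for all $\eta<\eta'$, with $f_\nu\colon R\to2$ independent of $\eta,\eta'$.

It remains to remove the dependence on $\nu$. There are at most $2^{\aleph_0}<\beta$ functions $R\to2$, and $\beta$ is regular. Define $f_\nu$ for shorter tuples by downward recursion: for $\nu\in\beta^{l}$, $l<h$, choose $f_\nu$ such that $f_{\nu^\frown j}=f_\nu$ for $\beta$ many $j$. Let $T$ be the set of $\nu\in\beta^{\le h}$ with $f_{\nu'}=f_\emptyset$ for all initial segments $\nu'$ of $\nu$, including $\nu$. Every element of $T$ of length less than $h$ has $\beta$ immediate successors in $T$. Thin every $\mathcal K_\eta$ so that exactly the points $x_{\eta,\nu}$ with $\nu\in T\cap\beta^h$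 remain, and put $\zeta^h=f_\emptyset$. Then (C5) holds.
\end{proof}

\begin{proof}[Proof of Lemma~\ref{lem:step}]
Take a good comb $\mathcal K$ of rank $k$ over $(a,W)$, with functions $\zeta^0,\dots,\zeta^k$. Replacing each block by an infinite subset, with the corresponding $s_{p,n}$, preserves (S0)--(S2) and (C1)--(C6). So we may assume that each $\zeta^l$ is constant on each $R_p$, with value $\zeta^l_p$. (For $k=0$ there are no blocks and Case 2 creates the first. For $k=1$, Case 1 occurs when $\zeta^0_1=\zeta^1_1=1$, and then the rows of the cluster come from the rank $0$ combs inside $\mathcal K$.)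

\medskip\noindent\emph{Case 1: $\zeta^{l_0}_p=\zeta^{l_1}_p=1$ for some $p$ and $l_0<l_1\le k$.} Let $\mathcal L$ be a subcomb of $\mathcal K$ of rank $l_1$, with units $(b_\xi,V_\xi,t_\xi,\mathcal K_\xi)$. As $2^{\aleph_0}<\beta$, we may thin $\mathcal L$ so that the sparse function $d$ of (C6) is the same for all its units. Pick $r=r_{p,n}\in R_p$ with $d(r)=0$ and let $s=s_{p,n}$. For each $\xi$ choose a subcomb $\mathcal L_\xi$ of $\mathcal K_\xi$ of rank $l_0$, which is possible as $\mathcal K_\xi$ has rank $l_1-1\ge l_0$. For $j<\beta$ let $u_{\xi,j}$ be the spine node and $y(\xi,j)$ a point of unit $j$ of $\mathcal L_\xi$. We check the conditions of Definition~\ref{def:cluster}, at first with $\xi,j<\beta$.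

For all $\xi$ we have $s^\frown0\subseteq a\subseteq t_\xi$ and $|r|\le|a|\le|t_\xi|$; also $s\in W^0$ and $s^\frown1\subseteq r$. This gives (G1). By (F1) in $\mathcal L_\xi$ the rows are descending chains, and $u_{\xi,j}\supseteq b^\circ_\xi\supseteq t_\xi{}^\frown1$ by (F2); this gives (G2). Each $y(\xi,j)$ is a point of unit $\xi$ of $\mathcal L$, so (C3) in $\mathcal L$ gives (G3). By (C5) in $\mathcal L_\xi$, $e_{u_{\xi,j'}}(r,y(\xi,j))=\zeta^{l_0}_p=1$ for $j<j'$, which is (b). By (C5) in $\mathcal L$, $e_{t_{\xi'}}(r,y(\xi,j))=\zeta^{l_1}_p=1$ for $\xi<\xi'$, which is (c). By (F2), $u_{\xi,j}\in V^\circ_\xi$, so $e_{u_{\xi,j}}(o_\xi,r)=d(r)=0$, which is (e). All of this survives when we pass to subsets of the $\xi$'s and, in each row, of the $j$'s.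

For each $\xi$, the relation $\beta\to(\beth_5^+)^3_{\beth_5}$ gives a set of $j$'s of type $\kappa$ on which $e_{u_{\xi,j''}}(y(\xi,j),y(\xi,j'))$ does not depend on $j<j'<j''$. The value is $1$ by Lemma~\ref{lem:chain}(ii). Re-index these sets by $\kappa$; now (a) holds. Color $\xi<\xi'<\xi''$ by the matrix $\big(e_{t_{\xi''}}(y(\xi,j),y(\xi',j'))\big)_{j,j'<\kappa}$. There are at most $2^\kappa\le\beth_7$ colors and $\beta\to(\beth_7^+)^3_{\beth_7}$, so the matrix is a constant $m$ on a set of $\xi$'s of type $\kappa$. Re-indexing it by $\kappa$ gives (d), and we have a cluster from $(a^0,W^0)$.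

\medskip\noindent\emph{Case 2: otherwise.} Each of the $k$ values of $p$ has at most one $l\le k$ with $\zeta^l_p=1$. There are $k+1$ values of $l$, so for some $l$ we have $\zeta^l_p=0$ for all $p$. Let $\mathcal L$ be a subcomb of $\mathcal K$ of rank $l$, with units $(b_\xi,V_\xi,t_\xi,\mathcal K_\xi)$, and choose a point $x_\xi$ in each unit. By \eqref{eq:ER} there is a set of units of type $\omega_1$ on which $e_{V_{\xi''}}(x_\xi,x_{\xi'})$ does not depend on $\xi<\xi'<\xi''$. The value is $1$ by (F1) and Lemma~\ref{lem:chain}(ii), since $t_{\xi''}\in V_{\xi''}$. Let $\xi_0<\xi_1<\dots<\xi_\omega$ be the first $\omega+1$ elements of this set and put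
\[
r_{k+1,n}=x_{\xi_n},\qquad s_{k+1,n}=t_{\xi_n}\quad(n<\omega),\qquad a'=b_{\xi_\omega},\qquad W'=V_{\xi_\omega}.
\]
We claim that the old blocks, the new block, $a'$ and $W'$ form a system of rank $k+1$. By (F2), $a'$ and all $t_{\xi_n}$ extend $a$, and $W'\cup\{t_{\xi_n}:n<\omega\}\subseteq W\subseteq W^0$. The first fact, together with the old (S0), (F1) and (C3), gives (S0). The second shows that (S1) and (S2) persist for pairs from the old blocks. For $n<n'$ we have $e_w(x_{\xi_n},x_{\xi_{n'}})=1$ if $w\in V_{\xi_\omega}$ or $w=t_{\xi_{n''}}\in V_{\xi_{n''}}$ with $n''>n'$, which is (S1) for the new block. For $r\in R_p$, $p\le k$, and $w\in V_{\xi_\omega}$, (C5) gives $e_w(r,x_{\xi_n})=\zeta^l_p=0$, which is (S2) for $p'=k+1$.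
\end{proof}

This proves Proposition~\ref{prop:cluster}, hence Theorem~\ref{thm:tree}, and by Section~\ref{sec:reduction} Theorem~\ref{thm:main}.

\begin{thebibliography}{9}

\bibitem{jech}
Jech, \emph{Set Theory}.

\bibitem{kanamori}
Kanamori, \emph{The Higher Infinite}.

\bibitem{slides}
\emph{Partition Relations for Linear Orders without the Axiom of Choice},\\
\texttt{https://sites.dmi.uns.ac.rs/settop/2016/Slides/Weinert.pdf}.

\end{thebibliography}
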